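# Silver reals, locally trivial automorphisms, and a triviality ideal that is not a $p$-ideal

## 1. Partial functions with infinitely many open places

Everything below turns on one kind of object: a partial $0$-$1$ function on $\omega$ that leaves infinitely many places undecided.

**Definition (Silver forcing).** $S$ is the set of partial functions $f$ from $\omega$ to $2$ with $\omega\setminus\mathrm{dom} f$ infinite, ordered by $f'\le f$ iff $f'\supseteq f$. The generic real is the union $g:\omega\to 2$ of the generic filter. For $f\in S$ let $op(f)=\omega\setminus\mathrm{dom} f$ be the set of *open places*, and let $op_n(f)$ be the set of the first $n$ of them. For $s\in 2^n$ let $f*s\in S$ be the extension of $f$ that assigns the values of $s$, in increasing order, to the places in $op_n(f)$. Write $f'\le_n f$ if $f'\supseteq f$ and $op_n(f')=op_n(f)$.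

For example, let $f$ be constantly $0$ on the odd numbers. Then $op(f)$ is the set of even numbers, $op_2(f)=\{0,2\}$, and $f*(1,0)=f\cup\{(0,1),(2,0)\}$. The condition $f'=f\cup\{(6,1)\}$ satisfies $f'\le_3 f$. It does not satisfy $f'\le_4 f$, since $op_4(f)=\{0,2,4,6\}$ and $op_4(f')=\{0,2,4,8\}$.

Two features of these conditions will be used.

*Fusion.* If $f_{N+1}\le_N f_N$ for all $N$, then $\bigcup_N f_N\in S$. Indeed $op_N(f_N)=op_N(f_{N+1})\subseteq op_{N+1}(f_{N+1})$, so the $N$ places in $op_N(f_N)$ are never filled. At stage $N$ of such a construction only the $2^N$ conditions $f_N*s$, $s\in2^N$, have to be looked after. So a real of the extension can be confined to small finite sets of possibilities.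

*Free prescription on half of $\omega$.* Let $C\subseteq\omega$ be infinite and co-infinite, and let $c\subseteq C$. Writing $\chi_c$ for the characteristic function of $c$, we have $\chi_c\restriction C\in S$. This condition forces $X\cap C=c$ for $X=\{n:g(n)=1\}$. Thus the whole trace of $X$ on $C$ can be dictated, for every $c\subseteq C$ in the ground model.

We iterate $S$ for $\omega_2$ steps with countable support over a model of CH. Fusion will let an automorphism of $\mathcal P(\omega)/\mathrm{Finite}$, built in the ground model out of partial involutions, extend to the final model. Free prescription will make every automorphism of the final model trivial on some infinite set. Together these answer a question about automorphisms, to which we now turn.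

Conventions: $n=\{0,\dots,n-1\}$, so $Y\cap N$ is the part of $Y$ below $N$, and $Y\subseteq m$ says that all elements of $Y$ are below $m$. In forcing, smaller conditions are stronger.

## 2. The sets on which an automorphism is trivial

Write $A\subseteq^*B$ if $A\setminus B$ is finite, and $A=^*B$ if $A\subseteq^*B$ and $B\subseteq^*A$. $\mathcal P(\omega)/\mathrm{Finite}$, also written $\mathcal P(\omega)/\mathrm{Fin}$, is the Boolean algebra of subsets of $\omega$ modulo finite sets, and $[X]$ is the class of $X$. For a partial function $h$, $h[X]$ means $h[X\cap\mathrm{dom}(h)]$.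

**Definition (trivial automorphism).** An automorphism $\Phi$ of $\mathcal P(\omega)/\mathrm{Finite}$ is *trivial* if there is an injective function $h$, with domain and range cofinite subsets of $\omega$, such that $\Phi([X])=[h[X]]$ for every $X\subseteq\omega$.

**Definition (trivial on a set).** $\Phi$ is *trivial on* $A\subseteq\omega$ if there is a function $h$ from a subset of $\omega$ into $\omega$ with $A\subseteq^*\mathrm{dom}(h)$ and $\Phi([X])=[h[X]]$ for every $X\subseteq A$. $T(\Phi)$ is the set of all $A$ on which $\Phi$ is trivial.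

$T(\Phi)$ is an ideal containing the finite sets. Closure under subsets is clear. If $h$ and $h'$ witness triviality on $A$ and $A'$, use $h$ on $A\cap\mathrm{dom}(h)$ and $h'$ on $(A'\setminus A)\cap\mathrm{dom}(h')$. For $X\subseteq A\cup A'$ we have $\Phi([X])=\Phi([X\cap A])\vee\Phi([X\setminus A])$, and the combined function induces this. For example, the shift $h(n)=n+1$ induces a trivial automorphism, and whenever $\Phi$ is trivial, $T(\Phi)=\mathcal P(\omega)$.

**Definition ($p$-ideal).** An ideal $I$ of subsets of $\omega$ is a *$p$-ideal* if for every countable $\{C_n:n\in\omega\}\subseteq I$ there is $C\in I$ with $C_n\subseteq^*C$ for all $n$.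

For finitely many sets the union always works, so countable sequences are the first real test. Let $\omega$ be partitioned into infinite "columns" $C_n$.

* The ideal of all $C$ with $C\cap C_n$ finite for every $n$ is a $p$-ideal. Given $D_k$ in it, let $C=\bigcup_n\bigcup_{k\le n}(D_k\cap C_n)$. Then $C\cap C_n$ is finite, and $D_k\setminus C\subseteq\bigcup_{n<k}(D_k\cap C_n)$ is finite.
* The ideal of all $C$ with $C\cap C_n$ infinite for only finitely many $n$ is not a $p$-ideal: it contains every $C_n$, but a $C$ with $C_n\subseteq^*C$ for all $n$ meets every column in an infinite set.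

The paper "PFA implies all automorphisms are trivial" (https://shelah.logic.at/files/95924/315.pdf) is the source of the problem. It is known that PFA implies that every automorphism is trivial, so under PFA every $T(\Phi)$ equals $\mathcal P(\omega)$. In particular every $T(\Phi)$ then contains an infinite set and is a $p$-ideal. Question 2 of that paper asks: does the fact that $T(\Phi)$ contains an infinite set for every automorphism $\Phi$ imply that $T(\Phi)$ is a $p$-ideal for every automorphism $\Phi$?

The answer is no. Let $P_\kappa$ be the countable support (CS) iteration of length $\kappa$ whose $\beta$-th iterand is $S$ as computed in $V^{P_\beta}$.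

**Theorem 1.** Let $V\models CH$, and let $G$ be $P_{\omega_2}$-generic over $V$. In $V[G]$:

(a) Let $\Psi:\mathcal P(\omega)/\mathrm{Fin}\to\mathcal P(\omega)/\mathrm{Fin}$ preserve $0,\vee,\wedge$, and let $B\subseteq\omega$ be infinite. Then there are an infinite $A\subseteq B$, a set $Z\subseteq\omega$ and a finite-to-one $k:Z\to A$ such that $\Psi([x])=[k^{-1}[x]]$ for all $x\subseteq A$. If $\Psi$ is an automorphism, then $\Psi$ is trivial on $A$; so $T(\Psi)$ contains an infinite subset of every infinite set.

(b) There are an automorphism $\Phi$ with $\Phi^2=\mathrm{id}$ and a partition of $\omega$ into infinite sets $C_n$ such that $\Phi$ is the identity on each $\mathcal P(C_n)/\mathrm{Fin}$ (so $C_n\in T(\Phi)$), and every $C\in T(\Phi)$ satisfies $C_n\subseteq^*C$ for only finitely many $n$. In particular $T(\Phi)$ is not a $p$-ideal.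

If ZFC is consistent, so is ZFC + CH, and then Theorem 1 gives the consistency of ZFC with "every $T(\Psi)$ contains an infinite set, but some $T(\Phi)$ is not a $p$-ideal". So, assuming only that ZFC is consistent, ZFC does not prove the implication. No large cardinals are used.

The following standard facts are used; they are in Shelah, *Proper and Improper Forcing*, Ch. III; Abraham, "Proper forcing", *Handbook of Set Theory*; Goldstern, "Tools for your forcing construction". Write $G_\alpha$ for the restriction of $G$ to $P_\alpha$.

* (F1) $S$ is proper (it satisfies Axiom A), and CS iterations of proper forcings are proper; so $\omega_1$ is preserved.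
* (F2) If CH holds, then $P_\alpha\Vdash CH$ for $\alpha<\omega_2$, and $P_{\omega_2}$ is $\aleph_2$-c.c., that is, its antichains have size at most $\aleph_1$ (the iterands are proper of size $\aleph_1$).
* (F3) If $\alpha\le\omega_2$ and $\mathrm{cf}(\alpha)\ge\omega_1$, every real of $V[G_\alpha]$ lies in $V[G_\beta]$ for some $\beta<\alpha$.
* (F4) In $V[G_\alpha]$, $\alpha<\omega_2$, the quotient $P_{\omega_2}/G_\alpha$ is equivalent to the CS iteration of Silver forcing of length $\omega_2\setminus\alpha$ (order type $\omega_2$) as computed in $V[G_\alpha]$.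

## 3. Fusion along a countable support iteration

The goal is to carry the operations $f*s$ and $\le_n$, and fusion, from $S$ to $P=P_\kappa$, $\kappa\ge1$.

A condition $p\in P$ assigns to each $\beta<\kappa$ a $P_\beta$-name $p(\beta)$, forced by $1$ to be in $S$, with $p(\beta)=\emptyset$ outside a countable support. Names may be defined by cases. $P_0$ is trivial. The order is: $r\le p$ iff $r\restriction\beta\Vdash r(\beta)\supseteq p(\beta)$ for all $\beta$. Let $g_\beta$ be the $\beta$-th generic real.

For finite $F\subseteq\kappa$ and $\sigma\in(2^n)^F$ let $(p*\sigma)(\beta)=p(\beta)*\sigma(\beta)$ for $\beta\in F$ and $(p*\sigma)(\beta)=p(\beta)$ otherwise. Write $p'\le_{F,n}p$ if $p'\le p$ and $p'\restriction\beta\Vdash p'(\beta)\le_n p(\beta)$ for all $\beta\in F$. The same notation is used in $P_\beta$. Some immediate properties: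

* (P1) $\le_{F,n}$ is transitive. If $p''\le_{F,n}p'\le_{F,n}p$ and $\beta\in F$, then $p''\restriction\beta\le p'\restriction\beta$ forces $op_n(p''(\beta))=op_n(p'(\beta))=op_n(p(\beta))$.
* (P2) If $p'\le_{F,n}p$, then $p'*\sigma\le p*\sigma$. By definition $(p'*\sigma)\restriction\beta\le p'\restriction\beta$, so it forces $p'(\beta)\supseteq p(\beta)$, and for $\beta\in F$ also that the $n$ places filled by $\sigma(\beta)$ are the same for $p'$ and $p$.
* (P3) If $F\subseteq F'$ and $n\le n'$, then $p'\le_{F',n'}p$ implies $p'\le_{F,n}p$. For $\sigma\in(2^{n'})^{F'}$ and $\sigma^-=\langle\sigma(\beta)\restriction n:\beta\in F\rangle$ we have $p*\sigma\le p*\sigma^-$.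
* (P4) $(p*\sigma)\restriction\beta=(p\restriction\beta)*(\sigma\restriction(F\cap\beta))$. If $\pi'\le r\restriction\beta$, then prolonging $\pi'$ by the values of $r$ from $\beta$ on gives a condition below $r$. Hence, if $r$ forces a statement about the value of a $P_\beta$-name that depends only on $G_\beta$, then $r\restriction\beta$ forces it: otherwise some $\pi'\le r\restriction\beta$ forces its negation, and the prolongation of $\pi'$ by $r$ forces both.

The first lemma says that the finitely many conditions $p*\sigma$ cover everything below $p$.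

**Lemma 2.** $\{p*\sigma:\sigma\in(2^n)^F\}$ is predense below $p$.

*Proof.* Let $r\le p$. Go through $\beta\in F$ in increasing order. Extend $r(\beta)$ by zeros so that it is defined on $op_n(p(\beta))$; only finitely many places are filled, so it stays in $S$. Then extend $r\restriction\beta$ to decide the sequence $\sigma(\beta)\in2^n$ that $r(\beta)$ assigns to $op_n(p(\beta))$. Earlier decisions are kept when the condition is strengthened. After finitely many steps we have $r'\le r$ with $r'\le p*\sigma$. $\blacksquare$

The next lemma says that we may strengthen $p*\sigma$ at will and push the strengthening back into $p$ without filling the first $n$ open places at coordinates in $F$.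

**Lemma 3.** If $r\le p*\sigma$, $\sigma\in(2^n)^F$, there is $p'\le_{F,n}p$ with $p'*\sigma\le r$.

*Proof.* Define $p'(\beta)$ by cases. If $r\restriction\beta\in\dot G_\beta$, let
$$p'(\beta)=r(\beta)\ \text{ for }\beta\notin F,\qquad p'(\beta)=r(\beta)\restriction\bigl(\mathrm{dom}\,r(\beta)\setminus op_n(p(\beta))\bigr)\ \text{ for }\beta\in F.$$
Otherwise let $p'(\beta)=p(\beta)$. The support is contained in $\mathrm{supp}(r)\cup\mathrm{supp}(p)$, so it is countable.

Suppose $r\restriction\beta\in\dot G_\beta$. Then $r(\beta)\supseteq(p*\sigma)(\beta)\supseteq p(\beta)$. If $\beta\in F$, then $r(\beta)\supseteq p(\beta)*\sigma(\beta)$, so $op(p'(\beta))=op_n(p(\beta))\cup op(r(\beta))$, and the elements of $op(r(\beta))$ lie in $op(p(\beta))$ above $op_n(p(\beta))$. Hence $p'(\beta)\le_n p(\beta)$ and $p'(\beta)*\sigma(\beta)=r(\beta)$. In the other case $p'(\beta)=p(\beta)$. So $p'\le_{F,n}p$.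

We show $(p'*\sigma)\restriction\beta\le r\restriction\beta$ by induction on $\beta$. If this holds at $\beta$, then $(p'*\sigma)\restriction\beta$ forces $r\restriction\beta\in\dot G_\beta$, hence $(p'*\sigma)(\beta)=r(\beta)$, and it holds at $\beta+1$. Limits are clear. $\blacksquare$

**Corollary 4.** Suppose that for each $\sigma\in(2^n)^F$ the open set $E_\sigma$ is dense below $p*\sigma$. Then there is $p'\le_{F,n}p$ with $p'*\sigma\in E_\sigma$ for all $\sigma$.

*Proof.* Treat the finitely many $\sigma$ one after the other, starting with $p^0=p$. Given $p^k\le_{F,n}p$ and the next $\sigma$, we have $p^k*\sigma\le p*\sigma$ by (P2). Choose $r\le p^k*\sigma$ in $E_\sigma$, and by Lemma 3 choose $p^{k+1}\le_{F,n}p^k$ with $p^{k+1}*\sigma\le r$. Since $E_\sigma$ is open, $p^{k+1}*\sigma\in E_\sigma$, and by (P2) this persists under further $\le_{F,n}$-extension. $\blacksquare$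

**Lemma 5 (fusion).** Let $p_{N+1}\le_{F_N,N}p_N$ for all $N\in\omega$, with $F_N$ finite and increasing and $\bigcup_N F_N\supseteq\bigcup_N\mathrm{supp}(p_N)$. Then some $q$, with $q(\beta)=\emptyset$ for $\beta\notin\bigcup_NF_N$, satisfies $q\le_{F_N,N}p_N$ and $q\le_{F_N,N}p_{N+1}$ for all $N$.

*Proof.* For $\beta\in\bigcup_NF_N$ let $q(\beta)=\bigcup_N p_N(\beta)$ if this is in $S$, and $\emptyset$ otherwise; let $q(\beta)=\emptyset$ for the other $\beta$. We show by induction on $\beta$ that $q\restriction\beta\le p_N\restriction\beta$ for all $N$. Limits are clear, and at $\beta\notin\bigcup_N F_N$ all $p_N(\beta)$ are $\emptyset$. Let $\beta\in F_{N_0}$ and assume the statement at $\beta$. Then $q\restriction\beta$ forces that the $p_N(\beta)$ increase and that for $N\ge N_0$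
$$op_N(p_N(\beta))=op_N(p_{N+1}(\beta))\subseteq op_{N+1}(p_{N+1}(\beta)).$$
So the places in $op_N(p_N(\beta))$ stay open forever. As there are $N$ of them for each $N\ge N_0$, the union is in $S$, and $q(\beta)$ is this union. Open places of $q(\beta)$ are open in $p_N(\beta)$, so $op_N(q(\beta))=op_N(p_N(\beta))=op_N(p_{N+1}(\beta))$ for $N\ge N_0$. This gives the statement at $\beta+1$ and the relations $\le_{F_N,N}$. $\blacksquare$

*Bookkeeping.* In building such a sequence we can always achieve $0\in F_0$, $|F_N|\le N+1$ and $\bigcup_N F_N\supseteq\bigcup_N\mathrm{supp}(p_N)$. Fix a surjection $N\mapsto(a_N,b_N)$ from $\{1,2,\dots\}$ onto $\omega\times\omega$ with $a_N\le N$. When $p_N$ is defined, enumerate $\mathrm{supp}(p_N)\cup\{0\}$ as $\{\beta^N_k:k<\omega\}$. Let $F_0=\{0\}$ and $F_N=F_{N-1}\cup\{\beta^{a_N}_{b_N}\}$ for $N\ge1$. So $F_N$ is chosen after $p_N$ and before $p_{N+1}$.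

## 4. Catching new functions in small ground-model sets

At stage $N$ of a fusion there are at most $2^{N(N+1)}$ conditions $p*\tau$, and this number is fixed in advance. If values are decided slowly enough, the sets of possible values are as small as we like. This is the Sacks property.

**Lemma 6 (Sacks property).** Let $J\in V$ be countably infinite, $w:J\to\omega\setminus\{0\}$ finite-to-one in $V$, and $z:J\to V$ in $V[G]$, $G$ being $P$-generic. There is $\mathcal S\in V$ with $|\mathcal S(j)|\le w(j)$ for all $j$ and $z(j)\in\mathcal S(j)$ for all but finitely many $j$.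

*Proof.* In $V$ enumerate $J=\{u_l:l<\omega\}$ without repetition and pick $l_0<l_1<\cdots$ with $w(u_l)\ge2^{N(N+1)}$ for all $l\ge l_N$; this is possible as $w$ is finite-to-one. Let $p_0$ be any condition forcing $\dot z:J\to V$. With the bookkeeping of Section 3, use Corollary 4 to build $p_{N+1}\le_{F_N,N}p_N$ such that for every $\tau\in(2^N)^{F_N}$ the condition $p_{N+1}*\tau$ decides $\dot z(u_l)$ for all $l<l_{N+1}$. For $l_N\le l<l_{N+1}$ let $\mathcal S(u_l)$ be the set of values of $\dot z(u_l)$ decided by the $p_{N+1}*\tau$. There are at most $|(2^N)^{F_N}|\le2^{N(N+1)}\le w(u_l)$ of them. Let $\mathcal S(u_l)=\emptyset$ for $l<l_0$.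

Let $q$ be as in Lemma 5. By (P2), $q*\tau\le p_{N+1}*\tau$. By Lemma 2 the $q*\tau$, $\tau\in(2^N)^{F_N}$, are predense below $q$. So $q$ forces $\dot z(u_l)\in\mathcal S(u_l)$ for all $l\ge l_0$. As $p_0$ was arbitrary, the lemma follows by density. $\blacksquare$

Lemma 6 is all that the proof of Theorem 1(b) needs from the forcing.

## 5. Partial involutions of a grid of finite blocks

We want $\Phi$ to be the identity modulo finite on each column $C_n$, but not induced by any function on a set almost containing infinitely many columns.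

The first thing to try is one permutation $h$ of $\omega$ that moves finitely many points in each column, say swapping the two smallest points of each $C_n$. The automorphism $[X]\mapsto[h[X]]$ is indeed the identity on each $\mathcal P(C_n)/\mathrm{Fin}$. But it is induced by $h$ everywhere, so $T=\mathcal P(\omega)$. No single function can work; $\Phi$ has to be a limit of longer and longer approximations, each refuting some candidates for $h$.

The second thing to try is a recursion of length $\omega_1$ that treats the subsets of $\omega$ one by one. In $V[G]$ this breaks down by counting. The reals $g_\beta$, $\beta<\omega_2$, are pairwise distinct: $g_\beta\notin V[G_\beta]$, because any Silver condition can be extended to disagree with a given real of $V[G_\beta]$ at an open place. So $V[G]$ has at least $\aleph_2$ subsets of $\omega$. The way out is to run the recursion in $V$, where CH holds, and to let each of its $\aleph_1$ tasks handle a whole ground-model system of small sets, of the kind that Lemma 6 provides. Such a task must be affordable for the approximations,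 and this is what the sizes of the following blocks are for.

Work in $V$. Let $w(n,m)=n+m+1$; this is finite-to-one on $\omega\times\omega$. Let $\Omega$ be the disjoint union of sets $I_j$, $j\in\omega\times\omega$, with $|I_j|=2^{w(j)^2}$. Let $C_n=\bigcup_m I_{n,m}$ be the $n$-th column, and identify $\Omega$ with $\omega$. For $R\subseteq\Omega$ let
$$\mathrm{norm}_R(j)=\frac{\log_2|R\cap I_j|}{w(j)}\quad(\text{and }0\text{ if }R\cap I_j=\emptyset).$$
For instance, $\mathrm{norm}_\Omega(j)=w(j)$. If $j=(0,1)$, then $w(j)=2$ and $|I_j|=16$. Two subsets of $I_j$ cut it into at most four pieces, the largest has at least $4$ points, and its norm is at least $1$: the norm has dropped from $2$ by at most $1$.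

**Definition (the approximations).** $\mathbb P$ is the set of involutions $f:D_f\to D_f$, $D_f\subseteq\Omega$, with $R_f=\Omega\setminus D_f$, such that

* (i) $f[D_f\cap I_j]=D_f\cap I_j$ for all $j$;
* (ii) $\{x\in D_f\cap C_n:f(x)\ne x\}$ is finite for all $n$;
* (iii) $\limsup_m\mathrm{norm}_{R_f}(n,m)=\infty$ for all $n$.

Write $f|I_j$ for $f\restriction(D_f\cap I_j)$. Write $f'\le^*f$ if for all but finitely many $x\in D_f$ we have $x\in D_{f'}$ and $f'(x)=f(x)$.

So $R_f$ is the part not yet decided, and (iii) says that in each column some blocks remain very undecided. We have $\emptyset\in\mathbb P$. The relation $\le^*$ is transitive, and $f'\le^*f$ implies $f|I_j\subseteq f'|I_j$ for all but finitely many $j$, as the blocks are disjoint.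

The three lemmas that follow provide limits of the recursion and its two kinds of tasks.

**Lemma 7.** If $f_0\ge^*f_1\ge^*\cdots$ in $\mathbb P$, there is $f\in\mathbb P$ with $f\le^*f_i$ for all $i$.

*Proof.* Choose finite $B_0\subseteq B_1\subseteq\cdots\subseteq\omega\times\omega$ with $\{(n,m):n,m\le i\}\subseteq B_i$ and such that

* for $j\notin B_i$ we have $f_0|I_j\subseteq\cdots\subseteq f_i|I_j$, and $f_i|I_j$ is the identity on its domain if $j$ lies in a column $n\le i$;
* for each $n\le i$ some $j\in B_{i+1}\setminus B_i$ in column $n$ has $\mathrm{norm}_{R_{f_i}}(j)\ge i$.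

The first is possible because only finitely many $j$ must be avoided: by $f_{i'+1}\le^*f_{i'}$ for the inclusions, and by (ii) for the finitely many columns $n\le i$. The second is possible by (iii) for $f_i$.

Let $f|I_j=f_i|I_j$ for $j\in B_{i+1}\setminus B_i$, and $f|I_j=f_0|I_j$ for $j\in B_0$. This is an involution satisfying (i). If $j\notin B_i$, then $j\in B_{i'+1}\setminus B_{i'}$ for some $i'\ge i$, and $f_i|I_j\subseteq f_{i'}|I_j=f|I_j$. As $B_i$ and the blocks are finite, $f\le^*f_i$.

(ii): If $j\notin B_n$ lies in column $n$, then $j\in B_{i'+1}\setminus B_{i'}$ with $i'\ge n$, and $f|I_j=f_{i'}|I_j$ is the identity on its domain. So $f$ moves points of $C_n$ only in blocks from the finite set $B_n$.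

(iii): For every $i\ge n$ there is $j\in B_{i+1}\setminus B_i$ in column $n$ with $\mathrm{norm}_{R_f}(j)=\mathrm{norm}_{R_{f_i}}(j)\ge i$. $\blacksquare$

**Lemma 8.** Let $f\in\mathbb P$ and let $\mathcal S(j)\subseteq\mathcal P(I_j)$ with $|\mathcal S(j)|\le w(j)$ for all $j$. There is $f'\supseteq f$ in $\mathbb P$ with $a\cap R_{f'}\cap I_j\in\{\emptyset,R_{f'}\cap I_j\}$ for all $j$ and $a\in\mathcal S(j)$.

*Proof.* The sets in $\mathcal S(j)$ split $R_f\cap I_j$ into at most $2^{w(j)}$ pieces, two points being in the same piece if they lie in the same members of $\mathcal S(j)$. Let $R'\cap I_j$ be a largest piece (empty if $R_f\cap I_j=\emptyset$), and let $f'=f\cup\mathrm{id}_{R_f\setminus R'}$. Then $R_{f'}=R'$, and each $a\in\mathcal S(j)$ contains all or none of $R'\cap I_j$. Conditions (i) and (ii) persist, as only fixed points were added. If $R_f\cap I_j\ne\emptyset$, then $|R'\cap I_j|\ge|R_f\cap I_j|/2^{w(j)}$, so norms drop by at most $1$ and (iii) persists. $\blacksquare$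

**Lemma 9.** Let $f\in\mathbb P$, $e\in\omega^\omega$, and for each $j$ let $\mathcal H(j)$ be a set of at most $w(j)$ functions $I_j\to\Omega$. There is $f'\supseteq f$ in $\mathbb P$ such that for every $n$ there is $m>e(n)$ such that for each $h\in\mathcal H(n,m)$ some $x\in I_{n,m}\cap D_{f'}$ has $f'(x)\ne h(x)$.

*Proof.* For each $n$ use (iii) to pick $m>e(n)$ with $\mathrm{norm}_{R_f}(n,m)\ge2$. With $j=(n,m)$ we get $|R_f\cap I_j|\ge2^{2w(j)}\ge2w(j)$. So there is room for pairwise disjoint pairs $\{x_h,y_h\}\subseteq R_f\cap I_j$, $h\in\mathcal H(j)$. Let $f'$ swap $x_h$ and $y_h$ if $h(x_h)=x_h$, and let it be the identity on the pair otherwise. In the first case $f'(x_h)=y_h\ne x_h=h(x_h)$; in the second, $f'(x_h)=x_h\ne h(x_h)$. Only one finite block per column is changed, so (ii) and (iii) persist, (i) is clear, and $f'\in\mathbb P$. $\blacksquare$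

**The sequence.** By CH, list all $\mathcal S$ as in Lemma 8 and all pairs $(\mathcal H,e)$ as in Lemma 9 in type $\omega_1$; each is coded by a real. Starting from $\emptyset$, use Lemmas 8 and 9 at successor steps and Lemma 7, along a cofinal $\omega$-sequence, at limit steps. This gives a $\le^*$-decreasing sequence $\langle f_\xi:\xi<\omega_1\rangle$ in $\mathbb P$ that handles each item at some successor step. Write $D_\xi,R_\xi$ for $D_{f_\xi},R_{f_\xi}$, and let $\hat f_\xi=f_\xi\cup\mathrm{id}_{R_\xi}$. This is an involution of $\Omega$ with $\hat f_\xi[I_j]=I_j$.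

## 6. The automorphism induced by the involutions, and its columns

Now work in $V[G]$ and prove Theorem 1(b).

**Definition (good sets).** $X\subseteq\Omega$ is *$\xi$-good* if $X\cap R_\xi\cap I_j\in\{\emptyset,R_\xi\cap I_j\}$ for all but finitely many $j$.

The point is that, in almost every block, a permutation of the undecided part cannot affect a $\xi$-good set.

**Step 1: every $X\subseteq\Omega$ in $V[G]$ is $\xi$-good for some $\xi$.** Apply Lemma 6 with $J=\omega\times\omega$, $z(j)=X\cap I_j$ and the weight $w$, and discard members of $\mathcal S(j)$ that are not subsets of $I_j$. We get $\mathcal S\in V$ as in Lemma 8 with $X\cap I_j\in\mathcal S(j)$ for almost all $j$. If $f_\xi$ was chosen to handle $\mathcal S$, then $X$ is $\xi$-good.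

**Step 2: coherence.** If $X$ is $\xi$-good and $\xi\le\eta$, then $X$ is $\eta$-good and $\hat f_\eta[X]=^*\hat f_\xi[X]$. For almost all $j$ we have both $f_\xi|I_j\subseteq f_\eta|I_j$ and $X\cap R_\xi\cap I_j\in\{\emptyset,R_\xi\cap I_j\}$. Fix such a $j$. Then $R_\eta\cap I_j\subseteq R_\xi\cap I_j$, so $X\cap R_\eta\cap I_j\in\{\emptyset,R_\eta\cap I_j\}$. Further, $\hat f_\eta$ and $\hat f_\xi$ agree on $D_\xi\cap I_j$ and map it onto itself. Since $\hat f_\eta$ permutes $I_j$, it maps $R_\xi\cap I_j$ onto itself, and therefore leaves $X\cap R_\xi\cap I_j$, which is empty or all of $R_\xi\cap I_j$, invariant. So does $\hat f_\xi$. Thus $\hat f_\eta[X]\cap I_j=\hat f_\xi[X]\cap I_j$. As this holds for almost all $j$ and blocks are finite, the claim follows.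

**Step 3: definition of $\Phi$.** Put $\Phi([X])=[\hat f_\xi[X]]$ for any $\xi$ such that $X$ is $\xi$-good. Both $\xi$-goodness and $[\hat f_\xi[X]]$ are invariant under $=^*$, so by Steps 1 and 2 this is well defined. Given $X,X'$, some $\xi$ is good for both, hence for all their Boolean combinations. As $\hat f_\xi$ is a permutation of $\Omega$, $\Phi$ is a Boolean homomorphism. If $X$ is $\xi$-good, then $\hat f_\xi[X]\cap R_\xi=X\cap R_\xi$, so $\hat f_\xi[X]$ is also $\xi$-good, and $\Phi(\Phi([X]))=[\hat f_\xi[\hat f_\xi[X]]]=[X]$. So $\Phi^2=\mathrm{id}$, and $\Phi$ is an automorphism.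

**Step 4: the columns.** By (ii), $\hat f_\xi$ moves only finitely many points of $C_n$, so $\hat f_\xi[X]=^*X$ for $X\subseteq C_n$. Hence $\Phi$ is the identity on $\mathcal P(C_n)/\mathrm{Fin}$, and $C_n\in T(\Phi)$.

**Step 5: no $C\in T(\Phi)$ almost contains infinitely many columns.** Suppose $C\in T(\Phi)$ via $h$, with $C\subseteq^*\mathrm{dom}(h)$, and suppose $W=\{n:C_n\subseteq^*C\}$ is infinite. We first catch $h$ in the ground model. For $n\in W$ let $e'(n)$ be such that $I_{n,m}\subseteq C\cap\mathrm{dom}(h)$ for all $m>e'(n)$; it exists because $C_n\subseteq^*C\cap\mathrm{dom}(h)$. Let $e'(n)=0$ for $n\notin W$. By Lemma 6 with $J=\omega$ and weight $l\mapsto l+1$, taking maxima of the resulting finite sets of integers (and $0$ if there are none), there is $e\in\omega^\omega\cap V$ with $e'(n)\le e(n)$ for almost all $n$. Next apply Lemma 6 to the weight $w$ and $z(j)=h\restriction I_j$ if $I_j\subseteq\mathrm{dom}(h)$, $z(j)=\emptyset$ otherwise. Discarding members that are not functions from $I_j$ to $\Omega$, we get $\mathcal H\in V$ as in Lemma 9 with $h\restriction I_j\in\mathcal H(j)$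 for almost all those $j$ with $I_j\subseteq\mathrm{dom}(h)$.

Let $f_\eta$ handle $(\mathcal H,e)$. For every $n$ we get an $m>e(n)$ as in Lemma 9. For almost all $n\in W$ we have $m>e'(n)$, so $I_{n,m}\subseteq C\cap\mathrm{dom}(h)$; and for almost all of these $n$, $h\restriction I_{n,m}\in\mathcal H(n,m)$. So for almost all $n\in W$ there is
$$x_n\in C_n\cap C\cap\mathrm{dom}(h)\cap D_\eta\quad\text{with}\quad f_\eta(x_n)\ne h(x_n).$$
Let $W'$ be the infinite set of these $n$. The $x_n$ are distinct, as they lie in different columns.

Every $X\subseteq\{x_n:n\in W'\}$ is a subset of $D_\eta$, hence $\eta$-good, and a subset of $C$. So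
$$h[X]=^*f_\eta[X].$$
In particular $h$ is finite-to-one on $\{x_n:n\in W'\}$: if $h$ were constant on an infinite $X$, then $h[X]$ would be finite and $f_\eta[X]$ infinite. Since $f_\eta$ is injective and $h$ is finite-to-one there, for each $n\in W'$ only finitely many $k\in W'$ satisfy $f_\eta(x_n)=h(x_k)$ or $f_\eta(x_k)=h(x_n)$; and $f_\eta(x_n)\ne h(x_n)$. So we can recursively choose an infinite $W''\subseteq W'$ with $f_\eta(x_n)\ne h(x_k)$ for all $n,k\in W''$. For $X=\{x_n:n\in W''\}$ the sets $f_\eta[X]$ and $h[X]$ are disjoint and $f_\eta[X]$ is infinite. This contradicts $h[X]=^*f_\eta[X]$.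

So every $C\in T(\Phi)$ satisfies $C_n\subseteq^*C$ for only finitely many $n$. The family $\{C_n:n\in\omega\}\subseteq T(\Phi)$ then shows that $T(\Phi)$ is not a $p$-ideal, and Theorem 1(b) is proved. $\blacksquare$

## 7. Reducing local triviality to one Silver real

We turn to Theorem 1(a).

**Definition (lifting).** A *lifting* is a function $F:\mathcal P(\omega)\to\mathcal P(\omega)$ with $[F(A)]=\Psi([A])$ for some $\Psi:\mathcal P(\omega)/\mathrm{Fin}\to\mathcal P(\omega)/\mathrm{Fin}$ preserving $0,\vee,\wedge$.

Thus $F$ respects $=^*$, and modulo finite sets it preserves $\emptyset,\cup,\cap$. Suppose $F$ lives in $V$ and has an extension to a lifting in the Silver extension. Then $X=\{n:g_0(n)=1\}$ gets a value $Y$, and $X\cap A=B$ implies $Y\cap F(A)=^*F(B)$. The Main Lemma says that the mere existence of such a $Y$ makes $F$ very simple on an infinite set.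

**Main Lemma 10.** Let $F\in V$ be a lifting, $P=P_\kappa$, $\kappa\ge1$, $X=\{n:g_0(n)=1\}$, and suppose
$$p_0\Vdash\dot Y\subseteq\omega\ \text{ and for all }B\subseteq A\subseteq\omega\text{ in }V:\ X\cap A=B\Rightarrow\dot Y\cap F(A)=^*F(B).$$
Then in $V$ there are an infinite $A$, a $Z\subseteq\omega$ and a finite-to-one $k:Z\to A$ with $F(x)=^*k^{-1}[x]$ for all $x\subseteq A$.

The proof occupies Sections 8 to 12. Here we derive Theorem 1(a) from it.

**Step 1: we may take $B=\omega$.** Let $\pi:\omega\to B$ be a bijection. Then $\Psi'([x])=\Psi([\pi[x]])$ preserves $0,\vee,\wedge$. If $A'$ and $k':Z\to A'$ are as required for $\Psi'$ and $\omega$, put $A=\pi[A']\subseteq B$ and $k=\pi\circ k'$. For $x\subseteq A$,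
$$\Psi([x])=\Psi'([\pi^{-1}[x]])=[k'^{-1}[\pi^{-1}[x]]]=[k^{-1}[x]].$$
So for the first statement of (a) let $B=\omega$. Let $F\in V[G]$ be a lifting of $\Psi$, with name $\dot F$, and write $V_\alpha=V[G_\alpha]$.

**Step 2: reflection, so that $F$ restricted to an intermediate model belongs to that model.** In $V$ fix $P_\beta$-names $\rho_\beta$ ($\beta<\omega_2$) for enumerations in type $\omega_1$ of $\mathcal P(\omega)\cap V_\beta$; they exist by (F2). For $\xi<\omega_1$ and $n<\omega$ fix a maximal antichain of conditions deciding "$n\in\dot F(\rho_\beta(\xi))$". By the $\aleph_2$-c.c. each antichain has size at most $\aleph_1$, and each condition has countable support, hence support bounded in $\omega_2$. So for each $\beta$ all these antichains lie in some $P_{\gamma(\beta)}$, $\gamma(\beta)<\omega_2$. Let $E$ be the club of $\alpha<\omega_2$ with $\gamma(\beta)<\alpha$ for all $\beta<\alpha$. Let $\alpha\in E$ with $\mathrm{cf}(\alpha)=\omega_1$. By (F3), $\mathcal P(\omega)\cap V_\alpha=\bigcup_{\beta<\alpha}\mathcal P(\omega)\cap V_\beta$. So $F_\alpha:=F\restriction(\mathcal P(\omega)\cap V_\alpha)$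 can be computed in $V_\alpha$ from $G_\alpha$ and the antichains with $\beta<\alpha$. It belongs to $V_\alpha$ and maps into $V_\alpha$. It respects $=^*$ and, modulo finite, $0,\vee,\wedge$, so it is a lifting in $V_\alpha$.

**Step 3: local triviality at $\alpha$.** Let $\alpha$ be as in Step 2, $X_\alpha=\{n:g_\alpha(n)=1\}$ and $Y=F(X_\alpha)$. If $B'\subseteq A'$ are in $V_\alpha$ and $X_\alpha\cap A'=B'$, then
$$Y\cap F_\alpha(A')=F(X_\alpha)\cap F(A')=^*F(X_\alpha\cap A')=F_\alpha(B').$$
By (F4), $V[G]$ is an extension of $V_\alpha$ by a CS iteration of Silver forcing whose first generic real is $g_\alpha$. So some condition in that iteration forces the displayed property over $V_\alpha$. Main Lemma 10, applied in $V_\alpha$ to $F_\alpha$, gives in $V_\alpha$ an infinite $A_\alpha$ and a finite-to-one $k_\alpha:Z_\alpha\to A_\alpha$ with $F(x)=^*k_\alpha^{-1}[x]$ for all $x\subseteq A_\alpha$ in $V_\alpha$.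

**Step 4: pressing down, to make $(A_\alpha,k_\alpha)$ independent of $\alpha$.** The pair $(A_\alpha,k_\alpha)$ is coded by a real of $V_\alpha$, so by (F3) it lies in $V_{\beta(\alpha)}$ for some $\beta(\alpha)<\alpha$. By (F1) and the $\aleph_2$-c.c., $\omega_1$ and $\omega_2$ are preserved. So $\{\alpha\in E:\mathrm{cf}(\alpha)=\omega_1\}$ is stationary in $V[G]$. By Fodor's theorem $\beta(\alpha)=\beta$ is constant on a stationary set. As $V_\beta\models CH$, there are only $\aleph_1$ possible pairs, so $(A_\alpha,k_\alpha)=(A,k)$ is constant on a stationary set. Every $x\subseteq A$ in $V[G]$ lies in $V_\alpha$ for some $\alpha$ in this unbounded set, by (F3) for $\omega_2$. Hence $F(x)=^*k^{-1}[x]$ for all $x\subseteq A$ in $V[G]$.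

**Step 5: automorphisms, where the fibers of $k$ must be almost all singletons.** Let $\Psi$ be an automorphism, $B$ arbitrary, and $A\subseteq B$, $k$ as obtained. If $A_1=\{a\in A:k^{-1}(a)=\emptyset\}$ were infinite, then $[A_1]\ne0$ but $\Psi([A_1])=[k^{-1}[A_1]]=0$, a contradiction. Suppose $A_2=\{a\in A:|k^{-1}(a)|\ge2\}$ is infinite, and let $w$ contain exactly one point of each $k^{-1}(a)$, $a\in A_2$, and nothing else. Then $w$ is infinite. By surjectivity let $\Psi([v])=[w]$. As $[w]\le\Psi([A_2])$, we have $v\subseteq^*A_2$. Put $x=v\cap A_2$; then $w=^*k^{-1}[x]$. For each $a\in x$ we have $k^{-1}(a)\not\subseteq w$, so $k^{-1}[x]\setminus w$ has at least $|x|$ elements. Hence $x$ is finite. Since $k$ is finite-to-one, $k^{-1}[x]$ is finite, so $w$ is finite, a contradiction.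

So for all but finitely many $a\in A$ there is a unique $h(a)$ with $k^{-1}(a)=\{h(a)\}$. As $k$ is finite-to-one, $k^{-1}[x]=^*h[x]$, so $\Psi([x])=[h[x]]$ for all $x\subseteq A$. Thus $\Psi$ is trivial on $A$. This derives (a) from Main Lemma 10. $\blacksquare$

## 8. Continuous reading, and where branchwise fusion breaks

From here on $F$, $P$, $X$, $\dot Y$, $p_0$ are as in Main Lemma 10. We first arrange that initial segments of $\dot Y$ depend on finitely many bits of generic reals.

**Step 1: continuous reading.** With the bookkeeping of Section 3 (so $0\in F_0$), use Corollary 4 to build $p_{N+1}\le_{F_N,N}p_N$ such that $p_{N+1}*\tau$ decides $\dot Y\cap N$ for all $\tau\in(2^N)^{F_N}$. Let $q$ be as in Lemma 5. Then $q\le p_0$, the finite sets $F_N$ increase to a set $D\supseteq\mathrm{supp}(q)$, and, as $q*\tau\le p_{N+1}*\tau$, there are $U_N(\tau)\subseteq N$ with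
$$q*\tau\Vdash\dot Y\cap N=U_N(\tau)\qquad(\tau\in(2^N)^{F_N}).$$

**Step 2: bits, a renumbering of the open places of $q$.** Let $e^\beta_0<e^\beta_1<\cdots$ enumerate $op(q(\beta))$ (a name), and let $y_\beta\in2^\omega$, $y_\beta(j)=g_\beta(e^\beta_j)$. For $r\le q$ let the *bit form* of $r$ be given by the names
$$\bar r(\beta)=\{(j,l):(e^\beta_j,l)\in r(\beta)\}\in S\quad\text{if }r(\beta)\supseteq q(\beta),\text{ and }\emptyset\text{ otherwise}.$$
Conversely, any sequence of names for elements of $S$ with countable support is the bit form of a condition $\le q$, with value $q(\beta)\cup\{(e^\beta_j,\bar r(\beta)(j)):j\in\mathrm{dom}\,\bar r(\beta)\}$ at $\beta$. For $r,r'\le q$,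
$$r\le r'\quad\text{iff}\quad r\restriction\beta\Vdash\bar r(\beta)\supseteq\bar r'(\beta)\text{ for all }\beta.$$
To see this, go up by induction on $\beta$: once $r\restriction\beta\le r'\restriction\beta$, the condition $r\restriction\beta$ forces that both $r(\beta)$ and $r'(\beta)$ contain $q(\beta)$, and then $r(\beta)\supseteq r'(\beta)$ iff $\bar r(\beta)\supseteq\bar r'(\beta)$. The correspondence $j\leftrightarrow e^\beta_j$ is increasing, so $*$ and $\le_{F,n}$ may be read in bit form. A condition $r\le q$ forces $y_\beta\supseteq\bar r(\beta)$. As an example, if $q(0)$ is constantly $0$ on the odd numbers, then $e^0_j=2j$, and $r(0)=q(0)\cup\{(6,1)\}$ has bit form $\bar r(0)=\{(3,1)\}$.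

If $r\le q$ forces $y_\beta\restriction N=\tau(\beta)$ for all $\beta\in F_N$, then
$$r\Vdash\dot Y\cap N=U_N(\tau).\tag{1}$$
Indeed, by Lemma 2 every $r'\le r$ has an extension $r''$ below some $q*\tau'$, $\tau'\in(2^N)^{F_N}$. As $q*\tau'$ forces $y_\beta\restriction N=\tau'(\beta)$ for $\beta\in F_N$, we get $\tau'=\tau$ and $r''\Vdash\dot Y\cap N=U_N(\tau)$.

**Step 3: prescribing the trace on $C$.** Let $e_j=e^0_j$; since $P_0$ is trivial, $q(0)\in V$ and $(e_j)_j\in V$. Write $e[c]=\{e_j:j\in c\}$ and $F'(c)=F(e[c])$. Fix an infinite co-infinite $C\subseteq\omega$ in $V$ and let $L=F'(C)$. If $r\le q$ and $\bar r(0)\supseteq\chi_c\restriction C$ with $c\subseteq C$, $c\in V$, then $r\Vdash X\cap e[C]=e[c]$. By the hypothesis on $\dot Y$, applied to $e[c]\subseteq e[C]$,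
$$r\Vdash\dot Y\cap L=^*F'(c);\quad\text{in particular }r\Vdash\dot Y\cap L=^*\emptyset\text{ if }c\text{ is finite}.\tag{2}$$

**Where the direct attempt stops.** We look for $a_0<a_1<\cdots$ in $C$ and intervals $J_i$ such that, for every $x\subseteq\omega$ and $b=\{a_i:i\in x\}$, $F'(b)$ lives, up to a finite set, on $\bigcup_{i\in x}J_i$. For each single $b$, (2) tells us that a condition with bit form $\chi_b\restriction C$ at $0$ forces $\dot Y\cap L=^*F'(b)$. But the finite error is not controlled, and there are continuum many $b$. For finite $c$ we can do better: below a condition with bit form $\chi_c\restriction C$ at $0$ we find a condition and an $m$ with $\dot Y\cap L\subseteq m$. So the sensible plan is a tree of conditions $p_\varepsilon$, $\varepsilon\in2^i$, with $c_\varepsilon=\{a_j:j<i,\varepsilon(j)=1\}$ and bounds $m_\varepsilon$, where $p_{\varepsilon^\frown0},p_{\varepsilon^\frown1}\le p_\varepsilon$, to be fused along branches.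

This fails at the first branching. To have the bound $m_\varepsilon$ we made $\bar p_\varepsilon(0)\supseteq\chi_{c_\varepsilon}\restriction C$, so $p_\varepsilon$ promises the bit $0$ at $a_i$. But $p_{\varepsilon^\frown1}$ must promise the bit $1$ at $a_i$, so it can never extend $p_\varepsilon$. Leaving bits in $C$ open does not help. If $F$ is the identity and $\dot Y=X$, then $\dot Y\cap L=X\cap e[C]$, and a condition whose bit form at $0$ leaves infinitely many places of $C$ open forces no bound on this set.

**What gets past it.** The bound is needed one initial segment at a time. By (1), the statement $\dot Y\cap L\cap N\subseteq m$ depends only on the bits $y_\beta\restriction N$, $\beta\in F_N$, which are finitely many. So from $p_\varepsilon$ we keep only the finite tree $T_\varepsilon$ of possible values of $\langle y_\beta\restriction N_i:\beta\in F_{N_i}\rangle$. We forget the rest of $p_\varepsilon$, including its promise at $a_i\ge N_i$, and build $p_{\varepsilon^\frown1}$ afresh inside $T_\varepsilon$. Along a branch the conditions $p_\varepsilon$ do not decrease,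 but the finite trees extend each other, and we fuse the trees. When $\kappa=1$ such a tree is just the set of all $u\in2^N$ extending one partial function $s$ from $N$ to $2$. For longer iterations the partial function at $\beta$ depends on the bits at smaller coordinates, and this is the next definition.

## 9. Schemes: finite pieces of conditions

For $T\subseteq(2^N)^{F_N}$ and any $\beta$ write $T|\beta=\{t'\restriction(F_N\cap\beta):t'\in T\}$.

**Definition (scheme).** A *scheme of height $N$* is a nonempty $T\subseteq(2^N)^{F_N}$ such that for $\beta\in F_N$ and $t\in T|\beta$ there is a partial function $s^T(\beta,t)$ from $N$ to $2$ with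
$$\{u\in2^N:t\cup\{(\beta,u)\}\in T|(\beta+1)\}=\{u\in2^N:u\supseteq s^T(\beta,t)\}.$$
Let $o(T,\beta,t)=N\setminus\mathrm{dom}\,s^T(\beta,t)$.

The function $s^T(\beta,t)$ is unique, being the common part of the $u$ in the set. For example, let $N=2$, $F_2=\{0,\beta\}$, and let $T$ consist of the pairs $(y_0\restriction2,\,y_\beta\restriction2)$ equal to $(10,00)$, $(10,01)$, $(11,01)$, $(11,11)$. Here $s^T(0,\emptyset)=\{(0,1)\}$. The function $s^T(\beta,t)$ is $\{(0,0)\}$ if $t(0)=10$ and $\{(1,1)\}$ if $t(0)=11$. Every set $o(T,\cdot,\cdot)$ has size $1$, but its position at $\beta$ depends on $t$.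

**Step 1: a scheme gives a condition.** Let $q_T\le q$ have bit form $s^T(\beta,t)$ at $\beta\in F_N$ if $t=\langle y_\gamma\restriction N:\gamma\in F_N\cap\beta\rangle\in T|\beta$, and $\emptyset$ otherwise (and $\emptyset$ at $\beta\notin F_N$). For every $\beta$,
$$q_T\restriction\beta\Vdash\langle y_\gamma\restriction N:\gamma\in F_N\cap\beta\rangle\in T|\beta.\tag{3}$$
This is proved by induction along $F_N$. At the start $T|\beta=\{\emptyset\}$, as $T\ne\emptyset$. If $\beta\in F_N$ and $t=\langle y_\gamma\restriction N:\gamma\in F_N\cap\beta\rangle\in T|\beta$, then $y_\beta\restriction N\supseteq s^T(\beta,t)$, so $t\cup\{(\beta,y_\beta\restriction N)\}\in T|(\beta+1)$. In particular $q_T\Vdash\langle y_\gamma\restriction N:\gamma\in F_N\rangle\in T$.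

**Step 2: extension of schemes.** For $N'\ge N$ and $t'$ with values in $2^{N'}$, let $t'\|N=\langle t'(\gamma)\restriction N\rangle$, restricted to the coordinates in $F_N$. A scheme $T'$ of height $N'\ge N$ *extends* $T$ if $t'\|N\in T$ for all $t'\in T'$. Then
$$s^T(\beta,t'\|N)\subseteq s^{T'}(\beta,t')\quad\text{for }\beta\in F_N,\ t'\in T'|\beta.\tag{4}$$
Note that $t'\|N\in T|\beta$, since $t'$ is a restriction of an element of $T'$. Every $u'\in2^{N'}$ with $u'\supseteq s^{T'}(\beta,t')$ satisfies $t'\cup\{(\beta,u')\}\in T'|(\beta+1)$, hence $(t'\|N)\cup\{(\beta,u'\restriction N)\}\in T|(\beta+1)$, hence $u'\restriction N\supseteq s^T(\beta,t'\|N)$. Since the values of $u'$ outside $\mathrm{dom}\,s^{T'}(\beta,t')$ are arbitrary, (4) follows.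

The next lemma is fusion for schemes: an increasing chain of schemes, with enough open places kept, has a limit condition.

**Lemma 11.** Let $T_i$ ($i\in\omega$) be schemes of heights $N_0<N_1<\cdots$, $N_i\ge i$, with $T_{i+1}$ extending $T_i$, $|o(T_i,\beta,t)|=i$ for $\beta\in F_i$, $t\in T_i|\beta$, and $o(T_i,\beta,t'\|N_i)\subseteq o(T_{i+1},\beta,t')$ for $\beta\in F_i$, $t'\in T_{i+1}|\beta$. Then some condition $q_\infty\le q$ satisfies $q_\infty\le q_{T_i}$ for all $i$ and $\bar q_\infty(0)=\bigcup_i s^{T_i}(0,\emptyset)$.

*Proof.* For $\beta\in D$ let $t_i=\langle y_\gamma\restriction N_i:\gamma\in F_{N_i}\cap\beta\rangle$ and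
$$\bar q_\infty(\beta)=\bigcup\{s^{T_i}(\beta,t_i):\beta\in F_{N_i}\}$$
if all these $t_i$ are in $T_i|\beta$ and this union is in $S$; otherwise, and for $\beta\notin D$, let $\bar q_\infty(\beta)=\emptyset$. We show $q_\infty\restriction\beta\le q_{T_i}\restriction\beta$ for all $i$ by induction on $\beta$. Limits are clear, and for $\beta\notin D$ all bit forms at $\beta$ are $\emptyset$. Assume the statement at $\beta\in D$.

By (3), $q_\infty\restriction\beta$ forces $t_i\in T_i|\beta$ for all $i$. Since $t_{i+1}\|N_i=t_i$, (4) shows that the functions $s^{T_i}(\beta,t_i)$, for $i$ with $\beta\in F_{N_i}$, increase. So their union is a function. Let $\beta\in F_{i_0}$. For $i\ge i_0$ we have $\beta\in F_i\subseteq F_{N_i}$, and by hypothesis the sets $o(T_i,\beta,t_i)$ increase and have size $i$. Each of them is disjoint from every $\mathrm{dom}\,s^{T_{i'}}(\beta,t_{i'})$: for $i'\ge i$ because it is contained in $o(T_{i'},\beta,t_{i'})$, and for $i'<i$ because $s^{T_{i'}}(\beta,t_{i'})\subseteq s^{T_i}(\beta,t_i)$. So the union leaves infinitely many places open and is in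 $S$. Therefore $q_\infty\restriction\beta\Vdash\bar q_\infty(\beta)\supseteq s^{T_i}(\beta,t_i)=\bar q_{T_i}(\beta)$ whenever $\beta\in F_{N_i}$. If $\beta\notin F_{N_i}$, then $\bar q_{T_i}(\beta)=\emptyset$. This is the statement at $\beta+1$. At $\beta=0$ we have $0\in F_0$ and $t_i=\emptyset$, which gives the formula for $\bar q_\infty(0)$. $\blacksquare$

## 10. Conditions whose bits are determined up to a finite height

We need to read a scheme off a condition. This is possible when the finitely many $p*\sigma$ decide all the relevant bits.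

**Definition (determined condition).** For $n\le N$ call $p\le q$ *$(n,N)$-determined* if for every $\sigma\in(2^n)^{F_n}$: $p*\sigma$ decides $y_\beta\restriction N$ for every $\beta\in F_N$ (call the decided sequence $t_\sigma\in(2^N)^{F_N}$), and $p*\sigma\Vdash op_n(\bar p(\beta))\subseteq N$ for $\beta\in F_n$. Put $T(p)=\{t_\sigma:\sigma\in(2^n)^{F_n}\}$.

When $\kappa=1$ this says that, below $N$, $\bar p(0)$ leaves exactly $n$ places open: $p*s$ decides $y_0\restriction N$ for each $s\in 2^n$ only if the $n$ places filled by $s$ are the only open ones below $N$. Then $T(p)$ is the set of all $u\in2^N$ extending $\bar p(0)\restriction N$.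

**Lemma 12.** If $p\le q$ and $n\in\omega$, then for all sufficiently large $N$ there is an $(n,N)$-determined $p''\le_{F_n,n}p$.

*Proof.* By Corollary 4 take $p^1\le_{F_n,n}p$ such that each $p^1*\sigma$, $\sigma\in(2^n)^{F_n}$, decides $op_n(\bar p(\beta))$ for $\beta\in F_n$. If $p''\le_{F_n,n}p^1$, then $p''*\sigma\le p^1*\sigma$, and $p''*\sigma$ forces $op_n(\bar p''(\beta))=op_n(\bar p(\beta))$ because $p''\le_{F_n,n}p$. So let $N\ge n$ exceed all elements of the finitely many decided finite sets, and by Corollary 4 take $p''\le_{F_n,n}p^1$ such that each $p''*\sigma$ decides $y_\beta\restriction N$ for $\beta\in F_N$. $\blacksquare$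

**Lemma 13.** Let $p$ be $(n,N)$-determined, $T=T(p)$. Then $T$ is a scheme with $|o(T,\beta,t)|=n$ if $\beta\in F_n$ and $o(T,\beta,t)=\emptyset$ if $\beta\in F_N\setminus F_n$. For every $\beta\in F_N$, $p\restriction\beta$ forces that $t=\langle y_\gamma\restriction N:\gamma\in F_N\cap\beta\rangle\in T|\beta$ and $\bar p(\beta)\restriction N=s^T(\beta,t)$. Hence $p\le q_T$.

*Proof.* **Step 1: $t_\sigma$ below $\beta$ depends only on $\sigma$ below $\beta$.** By (P4), $(p*\sigma)\restriction\beta$ depends only on $\sigma\restriction(F_n\cap\beta)$, and it decides $\langle y_\gamma\restriction N:\gamma\in F_N\cap\beta\rangle$ as $t_\sigma|\beta:=t_\sigma\restriction(F_N\cap\beta)$, because $p*\sigma$ does. So $t_\sigma|\beta$ is meaningful for $\sigma\in(2^n)^{F_n\cap\beta}$. Now fix $\beta\in F_N$ and $\sigma\in(2^n)^{F_n\cap\beta}$, and let $\pi=(p\restriction\beta)*\sigma$.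

**Step 2: the case $\beta\notin F_n$.** By Step 1 with $\beta+1$, all $\sigma^+\in(2^n)^{F_n}$ extending $\sigma$ give the same decided value $u$ of $y_\beta\restriction N$. We claim $\pi\Vdash\bar p(\beta)\restriction N=u$. Otherwise there are $\pi'\le\pi$ and $j<N$ such that $\pi'$ forces $j\notin\mathrm{dom}\,\bar p(\beta)$, or $\pi'$ forces $\bar p(\beta)(j)\ne u(j)$. Take such a $\sigma^+$ and prolong $\pi'$ by $p*\sigma^+$; in the first case also put the value $1-u(j)$ at the place $j$ of the bit form at $\beta$. This is an extension of $p*\sigma^+$ that forces $y_\beta(j)\ne u(j)$, a contradiction.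

**Step 3: the case $\beta\in F_n$.** The same argument, with $\bar p(\beta)*s$ in place of $\bar p(\beta)$, gives for each $s\in2^n$ a $u_s\in2^N$ with
$$\pi\Vdash(\bar p(\beta)*s)\restriction N=u_s,\qquad u_s=t_{\sigma^+}(\beta)\text{ for every }\sigma^+\supseteq\sigma\cup\{(\beta,s)\}.$$
The statement $op_n(\bar p(\beta))\subseteq N$ concerns a $P_\beta$-name and is forced by $p*\sigma^+$, so by (P4) it is forced by $\pi$. Since $\bar p(\beta)*s$ is defined everywhere below $N$, $\pi$ forces that the open places of $\bar p(\beta)$ below $N$ are exactly those in $op_n(\bar p(\beta))$. At such a place the value of $\bar p(\beta)*s$ varies with $s$, and at all other places below $N$ it does not. Therefore $\pi$ forces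
$$op_n(\bar p(\beta))=O,\qquad O=\{j<N:s\mapsto u_s(j)\text{ is not constant}\},\quad|O|=n,$$
and $\bar p(\beta)\restriction N$ is the common part $v$ of the $u_s$, with $\mathrm{dom}\,v=N\setminus O$. Since $s$ runs through all of $2^n$, $\{u_s:s\in2^n\}=\{u\in2^N:u\supseteq v\}$.

**Step 4: $T$ is a scheme.** By Step 3, for $\beta\in F_n$ and fixed $\sigma\in(2^n)^{F_n\cap\beta}$, distinct $s$ give distinct $u_s$. So $\sigma\mapsto t_\sigma|\beta$ is injective on $(2^n)^{F_n\cap\beta}$ for every $\beta$: if $\sigma\ne\sigma'$, let $\gamma$ be the least coordinate where they differ; then $\sigma$ and $\sigma'$ agree below $\gamma$, and $t_\sigma(\gamma)\ne t_{\sigma'}(\gamma)$. Thus every $t\in T|\beta$, $\beta\in F_N$, is $t_\sigma|\beta$ for exactly one $\sigma\in(2^n)^{F_n\cap\beta}$. The set of $u$ with $t\cup\{(\beta,u)\}\in T|(\beta+1)$ is then $\{u\}$ with the $u$ of Step 2 if $\beta\notin F_n$, and $\{u_s:s\in2^n\}$ if $\beta\in F_n$. So $T$ is a scheme, with $s^T(\beta,t)=u$ in the first case and $s^T(\beta,t)=v$ in the second. The sizes of $o(T,\beta,t)$ are as stated.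

**Step 5: the forcing statements.** By Steps 1 to 4, $\pi=(p\restriction\beta)*\sigma$ forces $\langle y_\gamma\restriction N:\gamma\in F_N\cap\beta\rangle=t_\sigma|\beta\in T|\beta$ and $\bar p(\beta)\restriction N=s^T(\beta,t_\sigma|\beta)$. By Lemma 2 for $p\restriction\beta$ and $F_n\cap\beta$, these $\pi$ are predense below $p\restriction\beta$, so $p\restriction\beta$ forces the statement of the lemma. Hence $p\restriction\beta\Vdash\bar q_T(\beta)\subseteq\bar p(\beta)$ for all $\beta$, that is, $p\le q_T$. $\blacksquare$

## 11. A tree of determined conditions with forgetting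

We now carry out the plan of Section 8, in $V$. We define $N_0<N_1<\cdots$ with $N_i\ge i$, $a_0<a_1<\cdots$ in $C$ with $a_i\ge N_i$, and for $\varepsilon\in2^i$ numbers $m_\varepsilon$ and $(i,N_i)$-determined conditions $p_\varepsilon\le q$. With $c_\varepsilon=\{a_j:j<i,\varepsilon(j)=1\}$ and $T_\varepsilon=T(p_\varepsilon)$ we require:

* (i) $\bar p_\varepsilon(0)\supseteq\chi_{c_\varepsilon}\restriction C$;
* (ii) $p_\varepsilon*\sigma\Vdash\dot Y\cap L\subseteq m_\varepsilon$ for $\sigma\in(2^i)^{F_i}$;
* (iii) $m_{\varepsilon^\frown0}=m_\varepsilon$, $m_{\varepsilon^\frown1}<N_{i+1}$, and $m_\emptyset<N_0$;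
* (iv) for $l<2$, $T_{\varepsilon^\frown l}$ extends $T_\varepsilon$, and $o(T_\varepsilon,\beta,t\|N_i)\subseteq o(T_{\varepsilon^\frown l},\beta,t)$ for $\beta\in F_i$, $t\in T_{\varepsilon^\frown l}|\beta$.

We do not require $p_{\varepsilon^\frown1}\le p_\varepsilon$. As $P_0$ is trivial, Lemma 13 at $\beta=0$ and (i) give

* (v) $s^{T_\varepsilon}(0,\emptyset)=\bar p_\varepsilon(0)\restriction N_i\supseteq\chi_{c_\varepsilon}\restriction(C\cap N_i)$.

**Start.** Let $r_0\le q$ have bit form $\chi_\emptyset\restriction C$ at $0$ and $\emptyset$ elsewhere; this is a condition since $\omega\setminus C$ is infinite. By (2), $r_0\Vdash\dot Y\cap L=^*\emptyset$, so there are $p'\le r_0$ and $m_\emptyset$ with $p'\Vdash\dot Y\cap L\subseteq m_\emptyset$. Apply Lemma 12 to $p'$ with $n=0$ and a large enough $N_0>m_\emptyset$ to get $p_\emptyset$. Then (i), (ii) and $m_\emptyset<N_0$ hold; for (ii), the only $\sigma\in(2^0)^{F_0}$ adds nothing.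

**Step from $i$ to $i+1$: the choices.** Pick $a_i\in C$ with $a_i\ge N_i$ and, if $i>0$, $a_i>a_{i-1}$. Let $\varepsilon\in2^i$ and $T=T_\varepsilon$. First define intermediate conditions.

* For the bit $0$: $p'_{\varepsilon^\frown0}:=p_\varepsilon$ and $m_{\varepsilon^\frown0}:=m_\varepsilon$.
* For the bit $1$: let $r_0\le q_T$ have bit form $s^T(0,\emptyset)\cup\chi_{c_\varepsilon\cup\{a_i\}}\restriction C$ at $0$, and $\bar q_T(\beta)$ at $\beta\ne0$. The former is a function: by (v), $s^T(0,\emptyset)$, whose domain is contained in $N_i$, is defined on $C\cap N_i$ and agrees there with $\chi_{c_\varepsilon}$, and since $a_i\ge N_i$ it agrees there with $\chi_{c_\varepsilon\cup\{a_i\}}$. It is in $S$ since $\omega\setminus C$ is infinite. As $c_\varepsilon\cup\{a_i\}$ is finite, (2) gives $r_0\Vdash\dot Y\cap L=^*\emptyset$. So by Corollary 4 there are $p'_{\varepsilon^\frown1}\le_{F_i,i}r_0$ and bounds, whose maximum we call $m_{\varepsilon^\frown1}$, with $p'_{\varepsilon^\frown1}*\sigma\Vdash\dot Y\cap L\subseteq m_{\varepsilon^\frown1}$ for all $\sigma\in(2^i)^{F_i}$.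

Choose $N_{i+1}\ge i+1$ larger than $N_i$, $a_i$ and all the $m_{\varepsilon^\frown1}$, and large enough for Lemma 12 with $n=i+1$ for all the $2^{i+1}$ conditions $p'_{\varepsilon^\frown l}$. This gives $(i+1,N_{i+1})$-determined conditions $p_{\varepsilon^\frown l}\le_{F_{i+1},i+1}p'_{\varepsilon^\frown l}$.

**Check of (i), (ii), (iii).** (i) holds as $\bar p_{\varepsilon^\frown l}(0)\supseteq\bar p'_{\varepsilon^\frown l}(0)\supseteq\chi_{c_{\varepsilon^\frown l}}\restriction C$. (iii) is clear. For (ii), let $\sigma\in(2^{i+1})^{F_{i+1}}$ and $\sigma^-=\langle\sigma(\beta)\restriction i:\beta\in F_i\rangle$. By (P2) and (P3), $p_{\varepsilon^\frown l}*\sigma\le p'_{\varepsilon^\frown l}*\sigma\le p'_{\varepsilon^\frown l}*\sigma^-$, and the last condition forces $\dot Y\cap L\subseteq m_{\varepsilon^\frown l}$ (for $l=0$ by (ii) for $\varepsilon$).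

**Check of (iv): extension.** We have $p_{\varepsilon^\frown l}\le p'_{\varepsilon^\frown l}\le q_{T_\varepsilon}$; for $l=0$ this is Lemma 13, and for $l=1$ it holds since $r_0\le q_{T_\varepsilon}$. By (3), $p_{\varepsilon^\frown l}$ forces $\langle y_\gamma\restriction N_i:\gamma\in F_{N_i}\rangle\in T_\varepsilon$. Each $t_\sigma\in T_{\varepsilon^\frown l}$ is forced by $p_{\varepsilon^\frown l}*\sigma$ to be the actual value of $\langle y_\gamma\restriction N_{i+1}:\gamma\in F_{N_{i+1}}\rangle$. So $t_\sigma\|N_i\in T_\varepsilon$, and $T_{\varepsilon^\frown l}$ extends $T_\varepsilon$.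

**Check of (iv): open places.** Let $\beta\in F_i$. We claim that $p_{\varepsilon^\frown l}\restriction\beta$ forces
$$o\bigl(T_\varepsilon,\beta,\langle y_\gamma\restriction N_i:\gamma\in F_{N_i}\cap\beta\rangle\bigr)=op_i(\bar p'_{\varepsilon^\frown l}(\beta)).$$
For $l=0$ this is Lemma 13 for $p_\varepsilon=p'_{\varepsilon^\frown0}$: the open places of $\bar p_\varepsilon(\beta)$ below $N_i$ form the set on the left, and it has size $i$. For $l=1$, look first at $r_0$. We have $\bar r_0(\beta)\restriction N_i=s^{T_\varepsilon}(\beta,\cdot)$: for $\beta\ne0$ by the definition of $q_{T_\varepsilon}$ and (3), and for $\beta=0$ because $C\cap N_i\subseteq\mathrm{dom}\,s^{T_\varepsilon}(0,\emptyset)$, so that the second part of $\bar r_0(0)$ adds nothing below $N_i$. So the open places of $\bar r_0(\beta)$ below $N_i$ form the set on the left, which has size $i$ by Lemma 13; hence it is $op_i(\bar r_0(\beta))$. This passes to $p'_{\varepsilon^\frown1}\le_{F_i,i}r_0$, and the claim is proved.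

Since $p_{\varepsilon^\frown l}\le_{F_{i+1},i+1}p'_{\varepsilon^\frown l}$, the places in $op_i(\bar p'_{\varepsilon^\frown l}(\beta))$ are still open in $\bar p_{\varepsilon^\frown l}(\beta)$, and they are below $N_i<N_{i+1}$. By Lemma 13 for $p_{\varepsilon^\frown l}$, the open places of $\bar p_{\varepsilon^\frown l}(\beta)$ below $N_{i+1}$ form $o(T_{\varepsilon^\frown l},\beta,\langle y_\gamma\restriction N_{i+1}:\gamma\in F_{N_{i+1}}\cap\beta\rangle)$. So $p_{\varepsilon^\frown l}\restriction\beta$ forces the inclusion in (iv) for the actual values of the bits. Every $t=t_\sigma|\beta\in T_{\varepsilon^\frown l}|\beta$ is forced to be the actual value by the extension $(p_{\varepsilon^\frown l}*\sigma)\restriction\beta$ of $p_{\varepsilon^\frown l}\restriction\beta$. So (iv) holds for every such $t$, and the construction is complete.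

**The bound survives in the scheme.** For $\varepsilon\in2^i$ and $t\in T_\varepsilon$,
$$U_{N_i}(t)\cap L\subseteq m_\varepsilon.\tag{5}$$
Write $t=t_\sigma$. The condition $p_\varepsilon*\sigma$ forces $y_\beta\restriction N_i=t(\beta)$ for $\beta\in F_{N_i}$, so by (1) it forces $\dot Y\cap N_i=U_{N_i}(t)$. By (ii) it forces $\dot Y\cap L\subseteq m_\varepsilon$. The sets in (5) are in $V$, so (5) holds.

## 12. Branches through the tree and the finite-to-one map

Put $A^*=\{a_i:i\in\omega\}$ and $J_i=[N_i,N_{i+1})$.

**Claim.** $F'(b)\subseteq^*\bigcup_{i\in x}J_i$ for every $x\subseteq\omega$ in $V$, where $b=\{a_i:i\in x\}$.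

*Proof.* **Step 1: a condition for $b$.** Let $\varepsilon_i=\chi_x\restriction i$. By Lemma 13 and (iv), the schemes $T_{\varepsilon_i}$ satisfy the hypotheses of Lemma 11. Let $q_b$ be the resulting condition. Since $a_j\ge N_j\ge N_i$ for $j\ge i$, we have $c_{\varepsilon_i}\cap N_i=b\cap N_i$. So by (v), $s^{T_{\varepsilon_i}}(0,\emptyset)\supseteq\chi_b\restriction(C\cap N_i)$, and taking unions, $\bar q_b(0)\supseteq\chi_b\restriction C$. By (2), $q_b\Vdash\dot Y\cap L=^*F'(b)$.

**Step 2: bounds along the branch.** Since $q_b\le q_{T_{\varepsilon_i}}$, $q_b$ forces $\langle y_\gamma\restriction N_i:\gamma\in F_{N_i}\rangle\in T_{\varepsilon_i}$. An extension of $q_b$ that decides this sequence as $t\in T_{\varepsilon_i}$ forces $\dot Y\cap N_i=U_{N_i}(t)$ by (1), and $U_{N_i}(t)\cap L\subseteq m_{\varepsilon_i}$ by (5). Hence $q_b\Vdash\dot Y\cap L\cap N_i\subseteq m_{\varepsilon_i}$ for all $i$.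

**Step 3: nothing happens in $J_i$ when $i\notin x$.** Let $i\notin x$. If $x\cap i\ne\emptyset$ and $j=\max(x\cap i)$, then $\varepsilon_{j+1}$ ends with $1$ and $\varepsilon_{i+1}$ continues it with zeros. So by (iii), $m_{\varepsilon_{i+1}}=m_{\varepsilon_{j+1}}<N_{j+1}\le N_i$. If $x\cap i=\emptyset$, then $m_{\varepsilon_{i+1}}=m_\emptyset<N_0\le N_i$. By Step 2, $q_b\Vdash\dot Y\cap L\cap N_{i+1}\subseteq m_{\varepsilon_{i+1}}$, so $q_b\Vdash\dot Y\cap L\cap J_i=\emptyset$. Therefore
$$q_b\Vdash\dot Y\cap L\subseteq N_0\cup\bigcup_{i\in x}J_i.$$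
With Step 1, $q_b$ forces $F'(b)\subseteq^*\bigcup_{i\in x}J_i$. As $F'(b)$ and $x$ are in $V$, the Claim holds in $V$. $\blacksquare$

**Conclusion of the proof of Main Lemma 10.** Let $Z=F'(A^*)\setminus N_0$. Let $x\subseteq\omega$ in $V$ and $b=\{a_i:i\in x\}$. Since $F$ is a lifting, $F'(b)\cup F'(A^*\setminus b)=^*Z$. By the Claim for $x$ and for $\omega\setminus x$, $F'(b)\subseteq^*\bigcup_{i\in x}J_i$ and $F'(A^*\setminus b)\subseteq^*\bigcup_{i\notin x}J_i$. The $J_i$ are pairwise disjoint, so almost all points of $Z\cap\bigcup_{i\in x}J_i$ lie in $F'(b)$, and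
$$F'(b)=^*Z\cap\bigcup_{i\in x}J_i.$$
Let $A=e[A^*]$, and let $k(z)=e_{a_i}$ for $z\in Z\cap J_i$; this defines $k$ on all of $Z$, because $Z\subseteq[N_0,\infty)=\bigcup_iJ_i$. Every subset of $A$ in $V$ has the form $e[b]$ with $b$ as above, and
$$F(e[b])=F'(b)=^*Z\cap\bigcup_{i\in x}J_i=k^{-1}[e[b]].$$
The map $k$ is finite-to-one because each $J_i$ is finite. This proves Main Lemma 10, and with Section 7 it proves Theorem 1(a). $\blacksquare$
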